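\title{The binary symmetric Markov source is not successively refinable}

\begin{abstract}
A source is successively refinable if a coarse description followed by a refinement can be optimal at both stages. We prove that the binary symmetric Markov source with Hamming distortion is not successively refinable, for every value $p\in(1/2,1)$ of the probability of repeating a symbol. The failure occurs near the maximal distortion $1/2$. Writing $D=(1-\gamma)/2$, we expand the rate-distortion function to order $\gamma^3$ and show that the third-order term forces the covariance of every near-optimal reproduction, on the time scale $1/\gamma$, to be one fixed triangle. A two-stage code that is near-optimal at $\gamma$ and at $\kappa\gamma$ would make a certain difference of two triangles positive definite, and this is false whenever $\kappa>1$ is not an integer.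
\end{abstract}

\section{Introduction}\label{sec:intro}

A random sequence can be described approximately in one message, or in two: a short message that gives a coarse approximation, and a second one that improves it. The two-message scheme serves two purposes at once, and one asks whether this costs anything. This paper answers the question for the simplest binary source with memory.

\subsection*{The source and its rate-distortion function}
Fix $p\in(1/2,1)$ and $q=1-p$. The \emph{binary symmetric Markov source} (BSMS) is the stationary Markov chain $X_1,X_2,\dots$ with values in $\{+1,-1\}$, with $X_1$ uniform and $\Pr(X_i=X_{i-1}\mid X_{i-1})=p$. A reproduction $Y_1,\dots,Y_n\in\{+1,-1\}$ is judged by the Hamming distortion, the fraction of indices $i$ with $X_i\ne Y_i$. Multiplying $X_i$ and $Y_i$ by $(-1)^i$ exchanges $p$ and $q$ and preserves the distortion, so the assumption $p>1/2$ loses no generality.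

For laws $P,Q$ on a finite set let $D(P\|Q)=\sum_xP(x)\log\frac{P(x)}{Q(x)}$, and for finite-valued random variables let $I(\xi;\zeta)=\mathbb E\,D(P_{\xi|\zeta}\|P_\xi)$ be the mutual information. With logarithms to base $2$ and $X^n=(X_1,\dots,X_n)$, put
\[
R_n(D)=\frac1n\min\Big\{I(X^n;Y^n):\ \frac1n\sum_{i=1}^n\Pr(X_i\ne Y_i)\le D\Big\},\qquad R(D)=\lim_{n\to\infty}R_n(D),
\]
the minimum being over all conditional laws (\emph{channels}) of $Y^n\in\{\pm1\}^n$ given $X^n$. The function $R$ is the rate-distortion function of the BSMS. The function $R_n$ is the rate-distortion function, per binary symbol, of the source $\mathrm{BSMS}_n$ that emits independent copies of the block $X^n$. A constant reproduction has distortion $1/2$ at rate zero, so the range of interest is $0<D\le D_{\max}=1/2$.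

\subsection*{Successive refinement}
Let $S$ be either the BSMS, with alphabet $\mathcal A=\{\pm1\}^m$, $m=1$, and $R_S=R$, or $\mathrm{BSMS}_n$, with $m=n$ and $R_S=R_n$. A \emph{two-stage code} of block length $N$ and rates $(R_1,R_2)$ consists of encoders $f_1:\mathcal A^N\to\{1,\dots,2^{NmR_1}\}$ and $f_2:\mathcal A^N\to\{1,\dots,2^{NmR_2}\}$ and decoders $g_1(f_1(\cdot))$ and $g_2(f_1(\cdot),f_2(\cdot))$ with values in $\mathcal A^N$. Its two distortions are the expected Hamming distortions, per binary symbol, of the two reproductions.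

\begin{definition}\label{def:sr}
Let $D_2<D_1$. The source $S$ is \emph{successively refinable} (SR) at $(D_1,D_2)$ if for every $\varepsilon>0$ and all sufficiently large $N$ there is a two-stage code of block length $N$ with $R_1\le R_S(D_1)+\varepsilon$, $R_1+R_2\le R_S(D_2)+\varepsilon$, and distortions at most $D_1+\varepsilon$ and $D_2+\varepsilon$. It is SR on an interval if it is SR at every pair $D_2<D_1$ in the interval, and it is SR if it is SR on $(0,1/2]$.
\end{definition}

Thus the first message alone must be as short as any description with distortion $D_1$, and the two messages together as short as any description with distortion $D_2$. The following facts are known.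
\begin{itemize}
\item[(i)] Gray showed that $R(D)=h(q)-h(D)$ for $0\le D\le D_c$, where $h$ is the binary entropy function and $D_c=\frac12\big(1-\sqrt{1-(q/p)^2}\big)>0$. The BSMS is SR on $(0,D_c]$.
\item[(ii)] For $n=1,2$, the source $\mathrm{BSMS}_n$ is SR on $(0,1/2]$.
\item[(iii)] For every $n>2$ there is $D_n<1/2$ such that $\mathrm{BSMS}_n$ is not SR at any pair with $D_n<D_2<D_1<1/2$.
\end{itemize}
The problem, posed in \cite{SR}, is to decide for each $p\in(1/2,1)$ whether the BSMS is SR.

Facts (i) and (ii) point to a positive answer and (iii) to a negative one. But (iii) does not pass to the limit: nothing in it prevents $D_n$ from tending to $1/2$, and we shall see that a good reproduction at distortion $(1-\gamma)/2$ is correlated over a distance of order $1/\gamma$, longer than any fixed $n$ when $\gamma$ is small. Moreover, Gray's formula stops at $D_c<1/2$, so near $1/2$ one must first find $R$ with enough precision.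

\subsection*{Results}
Throughout,
\[
r=2p-1\in(0,1),\qquad v=1-r^2,\qquad B=\frac1{1-r},\qquad \sigma^2=\frac{1+r}{1-r}=\frac pq,\qquad T=\frac{\sqrt{6r}}{1-r}.
\]
We parametrize distortion by $\gamma=1-2D$, the value per letter of the correlation $\mathbb E[X_iY_i]$ at distortion $D$, and we measure the rate in nats:
\[
\mathsf R(\gamma)=\ln2\cdot R\Big(\frac{1-\gamma}2\Big).
\]

\begin{theorem}\label{thm:rate}
As $\gamma\downarrow0$,
\[
\mathsf R(\gamma)=\frac{\gamma^2}{2\sigma^2}+\frac{T}{3\sigma^4}\gamma^3+o(\gamma^3)=\frac q{2p}\gamma^2+\frac{q\sqrt{6(2p-1)}}{6p^2}\gamma^3+o(\gamma^3).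
\]
\end{theorem}

\begin{theorem}\label{thm:sr}
Let $p\in(1/2,1)$ and let $\mathcal K\subset(1,\infty)\setminus\mathbb Z$ be compact. There are $\gamma_0,\eta>0$ such that for all $0<\gamma<\gamma_0$ and $\kappa\in\mathcal K$, with $D_1=\frac{1-\gamma}2$ and $D_2=\frac{1-\kappa\gamma}2$, no two-stage code for the BSMS, of any block length $N$, has
\[
R_1\ln2\le\mathsf R(\gamma)+\eta\gamma^3,\qquad (R_1+R_2)\ln2\le\mathsf R(\kappa\gamma)+\eta\gamma^3,
\]
and distortions at most $D_1+\eta\gamma^2$ and $D_2+\eta\gamma^2$. In particular the BSMS is not SR at $(D_1,D_2)$; it is not SR, and not SR on any interval $(1/2-\epsilon,1/2]$.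
\end{theorem}

The last sentence follows from the first part: SR at $(D_1,D_2)$, used with $\varepsilon\le\min(\eta\gamma^2,\eta\gamma^3)$, would provide such codes. So the answer to the problem is negative for every $p\in(1/2,1)$, and, taking $\mathcal K=\{\kappa\}$, for every non-integer $\kappa>1$ the BSMS fails to be SR at $\big(\frac{1-\gamma}2,\frac{1-\kappa\gamma}2\big)$ for all sufficiently small $\gamma>0$.

From now on all logarithms are natural and informations are in nats; $\|\cdot\|$ is the $L^2$ norm. The letter $C$ denotes a constant that may change from line to line and depends only on $r$ and, where these are in force, on the bound $C_0$ and the set $\mathcal K$; a subscript, as in $C_M$, indicates a further dependence.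

\section{The obstruction in two small cases}\label{sec:small}

\subsection*{A single fair sign}
Let $X$ be a uniform sign, which is one letter of $\mathrm{BSMS}_1$. Let $J$ be a finite-valued label generated from $X$, let $Y=g(J)\in\{\pm1\}$, and put $m=\mathbb E[X\mid J]$. Then $I(X;J)=\mathbb E\phi(m)$, where
\[
\phi(\mu)=\tfrac{1+\mu}2\ln(1+\mu)+\tfrac{1-\mu}2\ln(1-\mu)=\tfrac{\mu^2}2+\tfrac{\mu^4}{12}+\cdots
\]
is even, strictly convex, and increasing on $[0,1]$. If $\mathbb E[XY]\ge\gamma>0$, then $\gamma\le\mathbb E[mY]\le\mathbb E|m|$, and Jensen's inequality gives $I(X;J)\ge\phi(\mathbb E|m|)\ge\phi(\gamma)$, with equality only if $m=\gamma Y$. (Formally, $\phi$ agrees with Theorem~\ref{thm:rate} at $r=0$, where $\sigma^2=1$ and $T=0$.) So optimality determines the posterior mean: it is $\gamma$ times the reproduction.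

Now let $\gamma_1<\gamma_2$, let $J^{(1)}$ be a function of $J^{(2)}$, and suppose that both labels are optimal, $\mathbb E[X\mid J^{(\nu)}]=\gamma_\nu Y^{(\nu)}$ for $\nu=1,2$. Since $Y^{(1)}$ is a function of both labels, $\mathbb E[Y^{(1)}X]$ can be computed in two ways:
\[
\gamma_2\,\mathbb E[Y^{(1)}Y^{(2)}]=\mathbb E[Y^{(1)}X]=\gamma_1 .
\]
With $\theta=\gamma_1/\gamma_2$ we get $\mathbb E(Y^{(2)}-\theta Y^{(1)})^2=1-\theta^2$. The condition that this be nonnegative holds, and the structure exists: take $Y^{(2)}=Y^{(1)}N_1$ and $X=Y^{(2)}N_2$ with independent signs $Y^{(1)},N_1,N_2$ of means $0,\theta,\gamma_2$, and $J^{(1)}=Y^{(1)}$, $J^{(2)}=(Y^{(1)},Y^{(2)})$.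

For the Markov source the same computation can be made with $Y^{(1)}_k$ for every lag $k$. If $\Gamma_1,\Gamma_2$ are the covariance functions of the two reproductions, we shall find that $Y^{(2)}-\theta Y^{(1)}$ has covariance close to $\Gamma_2-\theta^2\Gamma_1$. The number $1-\theta^2$ is the value of this function at lag $0$, and the condition becomes that the function be positive definite. This is a restriction once $\Gamma_1$ and $\Gamma_2$ are known, and we shall prove that near-optimality at correlation $\gamma$ forces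
\[
\Gamma(k)\approx\Delta(\gamma k),\qquad\text{where }\ \Delta(x)=\Big(1-\frac{|x|}T\Big)_+ .
\]

\subsection*{Two triangles}
A function $G:\mathbb R\to\mathbb R$ is \emph{positive definite} if $\sum_{j,l}a_j\bar a_l\,G(x_j-x_l)\ge0$ for all finite families $x_j\in\mathbb R$, $a_j\in\mathbb C$. For $\gamma_1=\gamma$ and $\gamma_2=\kappa\gamma$, the function that has to be positive definite is
\[
G_\kappa(x)=\Delta(\kappa x)-\kappa^{-2}\Delta(x).
\]

\begin{example}\label{ex:seven}
Let $\kappa=3/2$ and sample at the points $x_j=jT/3$. At lags $0,1,2,3,\dots$ the wide triangle $\Delta(x)$ takes the values $1,\frac23,\frac13,0,\dots$ and the narrow triangle $\Delta(\kappa x)$ the values $1,\frac12,0,0,\dots$. Hence $G_\kappa$ takes the values $\frac59,\frac{11}{54},-\frac4{27},0,\dots$. With $K\ge2$ points and $a_j=(-1)^j$ the quadratic form equals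
\[
\tfrac59K-2\cdot\tfrac{11}{54}(K-1)-2\cdot\tfrac4{27}(K-2)=\tfrac{54-8K}{54},
\]
which is $-\frac1{27}$ for $K=7$. The narrow triangle contributes nothing proportional to $K$, because $1-2\cdot\frac12=0$, while the wide one does, because $1-\frac43+\frac23=\frac13$. The fine reproduction has no power at the frequency whose period is the half-width of its triangle; the coarse one has, and the fine one must contain $\theta$ times the coarse one.
\end{example}

\begin{lemma}\label{lem:triangles}
If $\kappa>1$ is not an integer, then $G_\kappa$ is not positive definite.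
\end{lemma}

\begin{proof}
Suppose that it is. Fix $\omega\ne0$ and $\tau>0$. Taking $x_j=j\tau/K$ and $a_j=\frac\tau Ke^{-i\omega x_j}$ for $0\le j<K$ gives Riemann sums of a continuous function on $[0,\tau]^2$, so that, as $K\to\infty$,
\[
0\le\int_0^\tau\!\!\int_0^\tau e^{-i\omega(x-y)}G_\kappa(x-y)\,dx\,dy=\tau\int_{\mathbb R}\Big(1-\frac{|u|}\tau\Big)_+e^{-i\omega u}G_\kappa(u)\,du .
\]
Divide by $\tau$ and let $\tau\to\infty$; since $G_\kappa$ is bounded with compact support, its Fourier transform at $\omega$ is nonnegative. For $w>0$, an integration by parts gives $2\int_0^w(1-\frac uw)\cos\omega u\,du=\frac{2(1-\cos\omega w)}{w\omega^2}=w\big(\frac{\sin(\omega w/2)}{\omega w/2}\big)^2$. With $w=T/\kappa$ and $w=T$,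
\begin{equation}\label{eq:spectral}
0\le\int_{\mathbb R}e^{-i\omega u}G_\kappa(u)\,du=\frac T\kappa\left(\frac{\sin(\omega T/2\kappa)}{\omega T/2\kappa}\right)^2-\frac T{\kappa^2}\left(\frac{\sin(\omega T/2)}{\omega T/2}\right)^2 .
\end{equation}
At $\omega=2\pi\kappa/T$ the first term vanishes, and the second is $-\frac T{\kappa^2}\big(\frac{\sin\pi\kappa}{\pi\kappa}\big)^2$, which is negative because $\kappa\notin\mathbb Z$.
\end{proof}

\subsection*{Plan}
It remains to justify the triangle and the relation between posterior mean and reproduction. Section~\ref{sec:upper} bounds $\mathsf R$ from above by explicit channels and explains the scale $1/\gamma$. Section~\ref{sec:stationary} attaches a stationary process to an arbitrary block code. Section~\ref{sec:lower} proves the matching lower bound in a form that describes all codes coming close to it, and Section~\ref{sec:two} applies this description to both stages of a two-stage code.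

\section{Innovations, moments and information inequalities}\label{sec:tools}

Let $X=(X_i)_{i\in\mathbb Z}$ be the two-sided stationary chain and $X_{<i}=(X_j)_{j<i}$. Then $\mathbb E[X_i\mid X_{<i}]=rX_{i-1}$ and $\mathbb E X_iX_j=r^{|i-j|}$. The \emph{innovations} $W_i=X_i-rX_{i-1}$ satisfy
\begin{equation}\label{eq:innov}
\mathbb E[W_i\mid X_{<i}]=0,\qquad \mathbb EW_i^2=v,\qquad \mathbb EW_iW_j=0\ (i\ne j),\qquad X_i=\sum_{k\ge0}r^kW_{i-k},
\end{equation}
and $|W_i|\le2$. Summing geometric series gives
\begin{equation}\label{eq:sums}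
vB^2=\sigma^2>1,\qquad \sum_{d\in\mathbb Z}r^{|d|}=\sigma^2,\qquad\sum_{d\in\mathbb Z}|d|\,r^{|d|}=\frac{2r}{(1-r)^2}=\frac{T^2}3 .
\end{equation}
The meaning of $\sigma^2$ and $T$ is seen on the sum $S_L=X_1+\dots+X_L$. Since $(L-|d|)_+=L-|d|+(|d|-L)_+$ and $\sum_d(|d|-L)_+r^{|d|}=r^LT^2/3$,
\begin{equation}\label{eq:varsum}
\mathbb ES_L^2=\sum_d(L-|d|)_+r^{|d|}=L\sigma^2-\frac{T^2}3(1-r^L).
\end{equation}
So $\sigma^2$ is the variance per letter of a long sum, and $T^2/3$ is the variance lost by cutting the chain at the two ends.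

Let $\Sigma=(r^{|i-j|})_{1\le i,j\le n}$ and $x\cdot y=\sum_{i=1}^nx_iy_i$. The next lemma says that signed sums of the chain have moments of Gaussian size, and fourth moments that are Gaussian up to an error $O(n)$.

\begin{lemma}\label{lem:moments}
For all $n,k\ge1$ and $y,y'\in\{\pm1\}^n$,
\begin{gather}
\mathbb E(X^n\cdot y)^{2k}\le C_kn^k,\label{eq:m1}\\
\big|\mathbb E(X^n\cdot y)^2(X^n\cdot y')^2-(y^\top\Sigma y)(y'^\top\Sigma y')-2(y^\top\Sigma y')^2\big|\le Cn.\label{eq:m2}
\end{gather}
\end{lemma}

\begin{proof}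
Put $W_1'=X_1$ and $W_j'=W_j$ for $j\ge2$. Then $X_i=\sum_{j=1}^ir^{i-j}W_j'$, so $X^n\cdot y=\sum_{j=1}^nb_jW_j'$ with $b_j=\sum_{i=j}^nr^{i-j}y_i$, $|b_j|\le B$. The summands are martingale differences bounded by $2B$. Azuma's inequality states that a sum of $n$ martingale differences bounded by $b$ exceeds $u$ in absolute value with probability at most $2e^{-u^2/(2nb^2)}$. Integrating against $2ku^{2k-1}du$ gives $\mathbb E(X^n\cdot y)^{2k}\le2\,k!\,(8B^2n)^k$.

For \eqref{eq:m2} let $\Theta_{ijkl}=\mathbb EX_iX_jX_kX_l-\Sigma_{ij}\Sigma_{kl}-\Sigma_{ik}\Sigma_{jl}-\Sigma_{il}\Sigma_{jk}$. The expression inside the absolute value is $\sum y_iy_jy'_ky'_l\Theta_{ijkl}$, so it suffices to show $\sum|\Theta_{ijkl}|\le Cn$. The array $\Theta$ is symmetric in its four indices; let $i\le j\le k\le l$. The products $X_mX_{m+1}$ are independent signs of mean $r$, and $X_iX_jX_kX_l$ is the product of those with $i\le m<j$ or $k\le m<l$. Hence $\mathbb EX_iX_jX_kX_l=r^{(j-i)+(l-k)}=\Sigma_{ij}\Sigma_{kl}$. The other two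 products both equal $r^{k+l-i-j}$, so $|\Theta_{ijkl}|=2r^{k+l-i-j}\le2r^{l-i}$. An ordered quadruple with minimum $i$ and maximum $i+d$ is determined by a position of the minimum, a position of the maximum, and the remaining entries, so there are at most $16(d+1)^2$ of them, and $\sum|\Theta_{ijkl}|\le n\sum_{d\ge0}32(d+1)^2r^d$.
\end{proof}

For a finite-valued $\xi$ and a $\sigma$-field $\mathcal F$ let $H(\xi\mid\mathcal F)=-\mathbb E\sum_x\Pr(\xi=x\mid\mathcal F)\ln\Pr(\xi=x\mid\mathcal F)$; $H(\xi)$ is the case of trivial $\mathcal F$, and $I(\xi;\zeta\mid\mathcal F)=H(\xi\mid\mathcal F)-H(\xi\mid\zeta,\mathcal F)$ is symmetric in $\xi,\zeta$. We use four textbook facts.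
\begin{itemize}
\item[(F1)] For every law $Q$, $\ I(\xi;\zeta)=\mathbb E\,D(P_{\zeta|\xi}\|Q)-D(P_\zeta\|Q)\le\mathbb E\,D(P_{\zeta|\xi}\|Q)$.
\item[(F2)] $I(\xi;\zeta)=H(\zeta)-H(\zeta\mid\xi)\le\ln(\text{number of values of }\zeta)$.
\item[(F3)] Chain rule: $H(\xi_1,\dots,\xi_K\mid\mathcal F)=\sum_iH(\xi_i\mid\xi_1,\dots,\xi_{i-1},\mathcal F)$. Monotonicity: $H(\xi\mid\mathcal F')\le H(\xi\mid\mathcal F)$ for $\mathcal F\subset\mathcal F'$, with equality if $\xi$ is conditionally independent of $\mathcal F'$ given $\mathcal F$.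
\item[(F4)] If $\zeta_1,\dots,\zeta_K$ are conditionally independent given $(\xi_1,\dots,\xi_K)$, with the conditional law of $\zeta_b$ depending only on $\xi_b$, then $I(\xi^K;\zeta^K)\le\sum_bI(\xi_b;\zeta_b)$, whatever the joint law of the $\xi_b$. Indeed $H(\zeta^K)\le\sum_bH(\zeta_b)$ and $H(\zeta^K\mid\xi^K)=\sum_bH(\zeta_b\mid\xi_b)$.
\end{itemize}
Applying an optimal channel for $R_n(D)$ independently to $K$ consecutive blocks of length $n$, we get $R_{Kn}(D)\le R_n(D)$ from (F4), and hence
\begin{equation}\label{eq:RleRn}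
R(D)\le R_n(D)\qquad\text{for all }n .
\end{equation}

\section{Channels with slowly varying output}\label{sec:upper}

By \eqref{eq:RleRn}, every channel on a block gives an upper bound for $\mathsf R$. Let $Q$ be a law on $\{\pm1\}^n$ that is symmetric, $Q(y)=Q(-y)$, and for $s\ge0$ define the \emph{tilted channel}
\[
Q_s(y\mid x)=\frac{Q(y)e^{s\,x\cdot y}}{\Lambda_s(x)},\qquad\Lambda_s(x)=\sum_yQ(y)e^{s\,x\cdot y},\qquad\psi(s)=\mathbb E\ln\Lambda_s(X^n).
\]
The function $\psi$ is an average of cumulant generating functions, hence smooth and convex, and $\psi(0)=\psi'(0)=0$ by symmetry. Under $Q_s$ we have $\mathbb E[X^n\cdot Y^n]=\psi'(s)$, and since $\ln(Q_s/Q)=s\,x\cdot y-\ln\Lambda_s(x)$, fact (F1) gives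
\begin{equation}\label{eq:tilt}
I(X^n;Y^n)\le s\psi'(s)-\psi(s),
\end{equation}
with equality if $Y^n$ has law $Q$. At the value of $s$ where $\psi'(s)=n\gamma$ the right side is the Legendre transform $\max_s(sn\gamma-\psi(s))$, so lower bounds on $\psi$ give upper bounds on the rate.

\begin{lemma}\label{lem:legendre}
Let $\gamma>0$, $\alpha>1$, $\beta,\mathcal E\ge0$ satisfy $4\beta\gamma^4+\mathcal E<2(\alpha-1)\gamma^2$, and suppose that $\frac1n\psi(s)\ge\frac{\alpha s^2}2-\frac{\beta s^4}4-\mathcal E$ for $0\le s\le2\gamma$. Then there is $s_0\in(0,2\gamma)$ with $\psi'(s_0)=n\gamma$, and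
\[
\mathsf R(\gamma)\le\frac1n\big(s_0\psi'(s_0)-\psi(s_0)\big)\le\frac{\gamma^2}{2\alpha}+\frac{\beta\gamma^4}{4\alpha^4}+\frac{32\beta^2\gamma^6}\alpha+\mathcal E .
\]
If $\alpha=\sigma^2-a\gamma+O(\gamma^2)$, $\beta=b/\gamma+O(1)$ and $\mathcal E=O(\gamma^4)$ as $\gamma\downarrow0$, with fixed $a,b$, then the first hypothesis holds for small $\gamma$ and the right side is
\begin{equation}\label{eq:ab}
\frac{\gamma^2}{2\sigma^2}+\Big(\frac a{2\sigma^4}+\frac b{4\sigma^8}\Big)\gamma^3+O(\gamma^4).
\end{equation}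
\end{lemma}

\begin{proof}
The function $f(s)=sn\gamma-\psi(s)$ is concave, $f(0)=0$, $f'(0)=n\gamma>0$, and $\frac1nf(2\gamma)\le2\gamma^2-2\alpha\gamma^2+4\beta\gamma^4+\mathcal E<0$. So $f$ attains its maximum at some $s_0\in(0,2\gamma)$, where $\psi'(s_0)=n\gamma$. The channel $Q_{s_0}$ has distortion exactly $\frac{1-\gamma}2$, and \eqref{eq:RleRn} and \eqref{eq:tilt} give $\mathsf R(\gamma)\le\frac1nf(s_0)$. Put $s_*=\gamma/\alpha\in(0,2\gamma)$ and $u=|s_0-s_*|$. Then $s_0^4\le s_*^4+4(2\gamma)^3u$, and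
\[
\tfrac1nf(s_0)-\mathcal E\le s_0\gamma-\tfrac{\alpha s_0^2}2+\tfrac{\beta s_0^4}4\le\tfrac{\gamma^2}{2\alpha}-\tfrac\alpha2u^2+\tfrac{\beta\gamma^4}{4\alpha^4}+8\beta\gamma^3u,
\]
while $8\beta\gamma^3u-\frac\alpha2u^2\le32\beta^2\gamma^6/\alpha$. For \eqref{eq:ab} use $\sigma^2>1$, $\frac1\alpha=\frac1{\sigma^2}+\frac{a\gamma}{\sigma^4}+O(\gamma^2)$ and $\beta^2\gamma^6=O(\gamma^4)$.
\end{proof}

Which $Q$ should one take? To second order $\psi(s)\approx\frac{s^2}2\mathbb E_Q[Y^\top\Sigma Y]$, and since the entries of $\Sigma$ are positive, $y^\top\Sigma y$ is largest for constant $y$. The simplest candidate is one sign for the whole block.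

\begin{example}[One sign per segment]\label{ex:onesign}
Let $n=L$ and let $Q$ be uniform on the two constant words. Then $\psi(s)=\mathbb E\ln\cosh(sS_L)$. For all real $u$ we have $|\ln\cosh u-\frac{u^2}2+\frac{u^4}{12}|\le Cu^6$. By \eqref{eq:varsum} and Lemma~\ref{lem:moments}, $\mathbb ES_L^4=3(\mathbb ES_L^2)^2+O(L)=3L^2\sigma^4+O(L)$ and $\mathbb ES_L^6=O(L^3)$. Hence
\[
\frac{\psi(s)}L=\frac{s^2}2\Big(\sigma^2-\frac{T^2}{3L}\Big)-\frac{s^4}4\,\sigma^4L+O\Big(s^4+s^6L^2+\frac{s^2r^L}L\Big).
\]
Apply Lemma~\ref{lem:legendre} with $\alpha=\sigma^2-\frac{T^2}{3L}$ and $\beta=\sigma^4L$. If $L\to\infty$ and $L\gamma^2\to0$, the rate is at most $\frac{\gamma^2}{2\sigma^2}(1+o(1))$: at second order a wide range of segment lengths serves equally well, and nothing fixes the covariance of the reproduction. For $L=\lceil\ell/\gamma\rceil$ with $\ell>0$ fixed, $a=\frac{T^2}{3\ell}$ and $b=\sigma^4\ell$ in \eqref{eq:ab}, and the information per letter of this channel is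
\[
\frac{\gamma^2}{2\sigma^2}+\frac{\gamma^3}{\sigma^4}\Big(\frac{T^2}{6\ell}+\frac\ell4\Big)+O(\gamma^4).
\]
This value is exact: the output has law $Q$ by symmetry, so the information equals $\max f\ge f(\gamma/\alpha)$, and the two-sided expansion of $\psi$ gives the matching lower bound. Short segments lose the variance $T^2/3$ too often; long segments lose because $\ln\cosh$ falls below its quadratic approximation. The two losses balance for $L$ of order $1/\gamma$, which is the origin of the cubic term. The best choice of $\ell$ gives the coefficient $T/(\sqrt6\,\sigma^4)$, larger than the coefficient $T/(3\sigma^4)$ of Theorem~\ref{thm:rate}.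
\end{example}

To improve on this we need the expansion of $\psi$ for a general $Q$, on a block of $M$ segments. There is one difficulty. The natural size of the fourth-order terms is $s^4n^2$, which per letter is of order $M\gamma^3$ and grows with $M$. These terms cancel, thanks to \eqref{eq:m2}, and what remains depends only on the covariance matrix $\Gamma_Q=(\mathbb E_QY_iY_j)$.

\begin{lemma}\label{lem:psi}
For every symmetric law $Q$ on $\{\pm1\}^n$ and $s\ge0$,
\[
\psi(s)\ge\frac{s^2}2\operatorname{tr}(\Sigma\Gamma_Q)-\frac{s^4}4\sigma^4\operatorname{tr}(\Gamma_Q^2)-C(s^4n+s^6n^3+s^8n^4).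
\]
\end{lemma}

\begin{proof}
Let $\mu_{2k}(x)=\mathbb E_Q(x\cdot Y)^{2k}$. By symmetry $\Lambda_s(x)=\mathbb E_Q\cosh(s\,x\cdot Y)\ge1+z$ with $z=\frac{s^2\mu_2}2+\frac{s^4\mu_4}{24}\ge0$. Now $\ln(1+z)\ge z-\frac{z^2}2$, and Lyapunov's inequality ($\mu_{2k}^{1/2k}$ increases with $k$) gives $\mu_2\mu_4\le\mu_6$ and $\mu_4^2\le\mu_8$. With all $\mu_{2k}$ evaluated at $X^n$,
\[
\psi(s)\ge\tfrac{s^2}2\mathbb E\mu_2+\tfrac{s^4}{24}\mathbb E\mu_4-\tfrac{s^4}8\mathbb E\mu_2^2-s^6\mathbb E\mu_6-s^8\mathbb E\mu_8,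
\]
and $\mathbb E\mu_6\le Cn^3$, $\mathbb E\mu_8\le Cn^4$ by \eqref{eq:m1}. Let $Y,Y'$ have law $Q$, with $X^n,Y,Y'$ independent, and put $\bar a=\mathbb E[Y^\top\Sigma Y]=\operatorname{tr}(\Sigma\Gamma_Q)$. Then $\mathbb E\mu_2=\bar a$. By \eqref{eq:m2} with $y'=y$, $\mathbb E\mu_4\ge3\,\mathbb E(Y^\top\Sigma Y)^2-Cn\ge3\bar a^2-Cn$. By \eqref{eq:m2} again, $\mathbb E\mu_2^2=\mathbb E(X^n\cdot Y)^2(X^n\cdot Y')^2\le\bar a^2+2\,\mathbb E(Y^\top\Sigma Y')^2+Cn$. The terms $\frac{s^4}8\bar a^2$ cancel, leaving $-\frac{s^4}4\mathbb E(Y^\top\Sigma Y')^2$. Finally, the operator norm of the symmetric matrix $\Sigma$ is at most its largest row sum, hence at most $\sigma^2$, and the Cauchy--Schwarz inequality for the Frobenius norm gives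
\[
\mathbb E(Y^\top\Sigma Y')^2=\operatorname{tr}(\Sigma\Gamma_Q\Sigma\Gamma_Q)\le\|\Sigma\Gamma_Q\|_F^2\le\sigma^4\|\Gamma_Q\|_F^2=\sigma^4\operatorname{tr}(\Gamma_Q^2).\qedhere
\]
\end{proof}

The lemma shows what to change in Example~\ref{ex:onesign}. For segments at fixed positions, $\Gamma_Q$ is block diagonal with blocks of ones and $\operatorname{tr}(\Gamma_Q^2)=nL$. If the positions are shifted by a random phase that is part of the randomness of $Q$, the entries of $\Gamma_Q$ are averaged along diagonals; the linear term hardly changes, and the convex term $\operatorname{tr}(\Gamma_Q^2)$ drops to about $\frac23nL$. The loss $\frac{T^2}{6\ell}+\frac\ell4$ becomes $\frac{T^2}{6\ell}+\frac\ell6$, which is smallest at $\ell=T$, with value $T/3$.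

\begin{proposition}\label{prop:upper}
$\displaystyle\limsup_{\gamma\downarrow0}\gamma^{-3}\Big(\mathsf R(\gamma)-\frac{\gamma^2}{2\sigma^2}\Big)\le\frac T{3\sigma^4}$.
\end{proposition}

\begin{proof}
Fix an integer $M\ge1$, and let $L=\lceil T/\gamma\rceil$, $n=ML$. Let $Q$ be the law of $Y_i=\epsilon_{\lfloor(i-1+U)/L\rfloor}$, $1\le i\le n$, where the $\epsilon_j$ are independent uniform signs and $U$ is uniform on $\{0,\dots,L-1\}$ and independent of them. Two indices $i,j$ fall in the same segment with probability $(1-|i-j|/L)_+$, so this is the entry $(\Gamma_Q)_{ij}$.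

For every integer $d$ we have $(n-|d|)_+(1-\frac{|d|}L)_+\ge n-|d|-\frac{n|d|}L$: for $|d|<L$ the difference of the two sides is $d^2/L$, and for $|d|\ge L$ the right side is negative. By \eqref{eq:sums},
\[
\operatorname{tr}(\Sigma\Gamma_Q)=\sum_d(n-|d|)_+\Big(1-\frac{|d|}L\Big)_+r^{|d|}\ge n\sigma^2-\Big(1+\frac nL\Big)\frac{T^2}3=n\alpha,\qquad\alpha=\sigma^2-\Big(1+\frac1M\Big)\frac{T^2}{3L}.
\]
Comparing a sum with $\int_0^L(1-\frac uL)^2du=\frac L3$,
\[
\sigma^4\operatorname{tr}(\Gamma_Q^2)\le\sigma^4n\Big(1+2\sum_{j=1}^{L-1}\Big(1-\frac jL\Big)^2\Big)\le n\beta,\qquad\beta=\sigma^4\Big(1+\frac{2L}3\Big).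
\]
For $0\le s\le2\gamma\le2$ the error in Lemma~\ref{lem:psi}, divided by $n\le C_M/\gamma$, is $C(s^4+s^6n^2+s^8n^3)\le C_M\gamma^4$. Since $T/\gamma\le L\le T/\gamma+1$, Lemma~\ref{lem:legendre} applies with $a=(1+\frac1M)\frac T3$ and $b=\frac23\sigma^4T$, and
\[
\mathsf R(\gamma)\le\frac{\gamma^2}{2\sigma^2}+\frac{\gamma^3}{\sigma^4}\Big[\Big(1+\frac1M\Big)\frac T6+\frac T6\Big]+C_M\gamma^4
\]
for small $\gamma$. Let $\gamma\to0$, then $M\to\infty$.
\end{proof}

\section{The stationary system of a block code}\label{sec:stationary}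

The lower bound must apply to every code, of a block length unrelated to $\gamma$, and must describe its reproduction by a covariance function of one variable. A block code is not stationary, so we apply it to consecutive blocks of the two-sided chain and randomize the position of the blocks.

A \emph{block scheme} consists of a length $N$, a finite-valued label $J$ generated from $X^N$ by a possibly randomized kernel, and a map $g$ giving the reproduction $Y^N=g(J)\in\{\pm1\}^N$. This covers an encoder with its decoder, and also a channel, with $J=Y^N$. Let $\Phi$ be uniform on $\{0,\dots,N-1\}$ and independent of $X$, and cut $\mathbb Z$ into the blocks $\mathcal B_k=\{\Phi+kN+1,\dots,\Phi+(k+1)N\}$, $k\in\mathbb Z$. Generate $J_k$ from $(X_i)_{i\in\mathcal B_k}$ by the kernel, conditionally independently over $k$ given $(X,\Phi)$. Let $V_i=J_k$ if $i$ is the first index of $\mathcal B_k$, and $V_i=*$ (a symbol that is not a label) otherwise. For $i\in\mathcal B_k$ let $Y_i$ be the corresponding letter of $g(J_k)$.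

The process $(X_i,V_i,Y_i)_{i\in\mathbb Z}$ is stationary. Indeed, replacing it by $(X_{i+1},V_{i+1},Y_{i+1})_i$ moves the blocks one step to the left; as $X$ is stationary and $V$ does not record the number $k$ of a block, this maps the conditional law given $\Phi=\varphi$ to the conditional law given $\Phi=\varphi-1\bmod N$, and $\Phi$ is uniform. The process $V$ determines $\Phi$, all labels, and all $Y_k$. Define
\[
\mathcal G_i=\sigma(X_j,\,j<i;\ V_j,\,j\in\mathbb Z),\qquad m_i=\mathbb E[W_i\mid\mathcal G_i],\qquad\chi=\mathbb EX_0Y_0,\qquad\Gamma(k)=\mathbb EY_0Y_k,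
\]
\[
\iota=\mathbb E\,D\big(\Pr(X_0\in\cdot\mid\mathcal G_0)\,\big\|\,\Pr(X_0\in\cdot\mid X_{-1})\big).
\]
We call this the \emph{stationary system} of the scheme. The variable $m_i$ is the same function of the $i$-fold shift of $(X,V)$ for every $i$, so $(X,V,Y,m)$ is stationary; $\Gamma$ is even with $\Gamma(0)=1$; and since the position of $0$ in its block is uniform, $\chi=1-2D'$, where $D'$ is the distortion of the scheme.

The number $\iota$ is the information that the labels give about the next symbol beyond what the past of the source gives, and $m_0$ takes over the role of the posterior mean $m$ of Section~\ref{sec:small}. We have put \emph{all} labels into $\mathcal G_i$, so that every $Y_k$ is $\mathcal G_i$-measurable for every $i$. Consequently, for every bounded function $F$ of the process $Y$ and of $X_{<i}$,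
\begin{equation}\label{eq:tower}
\mathbb E[W_iF]=\mathbb E[m_iF].
\end{equation}
The price is that labels of later blocks also carry information on $X_0$. By the Markov property this costs nothing on average.

\begin{lemma}\label{lem:iota}
$\iota\le\frac1NI(X^N;J)$.
\end{lemma}

\begin{proof}
Let $h_0=H(X_1\mid X_0)$. Since $X_{-1}$ is $\mathcal G_0$-measurable, $-\mathbb E\sum_x\Pr(X_0=x\mid\mathcal G_0)\ln\Pr(X_0=x\mid X_{-1})=h_0$, so $\iota=h_0-H(X_0\mid\mathcal G_0)$. Since $\Phi$ is $\mathcal G_0$-measurable, $H(X_0\mid\mathcal G_0)$ is the average over $\varphi$ of the same quantity under the conditional law given $\Phi=\varphi$. Shifting by $\varphi$, this is $\frac1N\sum_{\varphi=0}^{N-1}H_{-\varphi}$, where $H_i=H(X_i\mid X_{<i},\mathbf J)$, $\mathbf J=(J_k)_{k\in\mathbb Z}$, is computed given $\Phi=0$. From now on all entropies are computed given $\Phi=0$. The sequence $H_i$ has period $N$, so for every $K\ge1$ the chain rule gives, with $\xi=(X_1,\dots,X_{KN})$,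
\[
KN\iota=KNh_0-\sum_{i=1}^{KN}H_i=KNh_0-H(\xi\mid X_{<1},\mathbf J).
\]
Let $\zeta=(J_0,\dots,J_{K-1})$ be the labels of the blocks that make up $\{1,\dots,KN\}$, let $\partial=(X_0,X_{KN+1})$, and let $O$ consist of the $X_i$ with $i\notin[1,KN]$ and the $J_k$ with $k\notin[0,K-1]$. By the Markov property, the conditional law of $(\xi,\zeta)$ given $O$ depends only on $\partial$, and therefore the conditional law of $\xi$ given $(O,\zeta)$ depends only on $(\partial,\zeta)$. By (F3),
\[
H(\xi\mid X_{<1},\mathbf J)\ge H(\xi\mid O,\zeta)=H(\xi\mid\partial,\zeta)=H(\xi\mid\partial)-I(\xi;\zeta\mid\partial).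
\]
Here $H(\xi\mid\partial)=H(\xi,X_{KN+1}\mid X_0)-H(X_{KN+1}\mid X_0)\ge(KN+1)h_0-\ln2$. As $\zeta$ is conditionally independent of $\partial$ given $\xi$, we have $I(\xi;\zeta\mid\partial)=H(\zeta\mid\partial)-H(\zeta\mid\xi)\le I(\xi;\zeta)\le K\,I(X^N;J)$ by (F4). Thus $KN\iota\le\ln2+K\,I(X^N;J)$. Divide by $KN$ and let $K\to\infty$.
\end{proof}

\section{The lower bound and the shape of the covariance}\label{sec:lower}

Consider a stationary system and put
\[
\tilde Y_i=\sum_{k\ge0}r^kY_{i+k},\qquad\hat Y=\mathbb E[\tilde Y_0\mid X_{<0}],\qquad Z=\tilde Y_0-\hat Y,\qquad A=\sum_{j\ge1}r^j(1-\Gamma(j))\ge0 .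
\]
Then $|\tilde Y_i|\le B$, $|\hat Y|\le B$, $|Z|\le2B$. The variable $\tilde Y_0$ appears because the innovation $W_0$ enters $X_k$ with weight $r^k$: by \eqref{eq:innov}, stationarity and \eqref{eq:tower},
\[
\chi=\sum_{k\ge0}r^k\,\mathbb E[W_{-k}Y_0]=\sum_{k\ge0}r^k\,\mathbb E[W_0Y_k]=\mathbb E[m_0\tilde Y_0].
\]
Since $\hat Y$ is a function of $X_{<0}$, $\mathbb E[m_0\hat Y]=\mathbb E[W_0\hat Y]=0$, and so
\begin{equation}\label{eq:gain}
\chi=\mathbb E[m_0Z].
\end{equation}
Only the part of $\tilde Y_0$ that the past of the source does not predict contributes to the correlation. Its size is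
\begin{equation}\label{eq:Z2}
\mathbb EZ^2=\mathbb E\tilde Y_0^2-\mathbb E\hat Y^2=B^2-\frac{2A}v-\mathbb E\hat Y^2,
\end{equation}
because $\hat Y$ is an orthogonal projection of $\tilde Y_0$, and $\mathbb E\tilde Y_0^2=\sum_{k,l\ge0}r^{k+l}\Gamma(k-l)=\frac1v\sum_dr^{|d|}\Gamma(d)=\frac1v(\sigma^2-2A)$.

These two identities contain the whole mechanism. For small $m_0$ the information is about $\|m_0\|^2/(2v)$, and $\chi\le\|m_0\|\,\|Z\|$, so one expects $\iota\gtrsim\chi^2/(2v\,\mathbb EZ^2)$. The crude bound $\mathbb EZ^2\le B^2$ gives the leading term $\gamma^2/(2\sigma^2)$. The two subtracted terms in \eqref{eq:Z2} are the two losses of Example~\ref{ex:onesign}: $A$ is large when $Y$ changes sign often, and $\mathbb E\hat Y^2$ is large when $Y$ changes sign rarely, since then the past of $X$, being correlated with the past of $Y$, predicts $\tilde Y_0$.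

\subsection*{A dual inequality}
We have no pointwise bound on $m_0$, so the quadratic approximation of the divergence cannot be used directly. A convex duality inequality replaces it, and its remainder term will show that $m_0$ is close to a multiple of $Y_0$. For $a=\pm r$ let $\xi$ be a sign with mean $a$, let $\lambda_a(z)=\ln\mathbb Ee^{z(\xi-a)}$, and for $m\in[-1-a,1-a]$ let $\delta_a(m)$ be the divergence of the law on $\{\pm1\}$ with mean $a+m$ from the law with mean $a$.

\begin{lemma}\label{lem:dual}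
For all real $z$ and $m\in[-1-a,1-a]$,
\begin{gather}
\delta_a(m)\ge zm-\lambda_a(z)+\tfrac12\big(m-\lambda_a'(z)\big)^2,\qquad\delta_a(m)\ge\tfrac12m^2,\label{eq:dual}\\
\big|\lambda_a(z)-\tfrac v2z^2+\tfrac{av}3z^3\big|\le z^4,\qquad|\lambda_a'(z)-vz|\le z^2.\label{eq:taylor}
\end{gather}
\end{lemma}

\begin{proof}
With $\mu=a+m$, $\delta_a(m)=\frac{1+\mu}2\ln\frac{1+\mu}{1+a}+\frac{1-\mu}2\ln\frac{1-\mu}{1-a}$ is continuous on the closed interval, and in the interior $\delta_a'(m)=\frac12\ln\frac{1+\mu}{1+a}-\frac12\ln\frac{1-\mu}{1-a}$ and $\delta_a''(m)=\frac1{1-\mu^2}\ge1$. The law with density $e^{z(\xi-a)-\lambda_a(z)}$ relative to the law of $\xi$ has mean $a+m^*$, where $m^*=\lambda_a'(z)$ is an interior point. Reading off the density, $\delta_a(m^*)=zm^*-\lambda_a(z)$ and $\delta_a'(m^*)=\frac12\big(z(1-a)-z(-1-a)\big)=z$. Taylor's formula at $m^*$ gives $\delta_a(m)\ge\delta_a(m^*)+z(m-m^*)+\frac12(m-m^*)^2$, which is the first inequality; the second is the case $z=0$.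

Write $a=\tanh\vartheta$. Then $\lambda_a(z)=\ln(\cosh z+a\sinh z)-az$ and $\lambda_a'=\mu-a$ with $\mu(z)=\tanh(z+\vartheta)$. From $\mu'=1-\mu^2$ we get $\lambda_a''=1-\mu^2$, $\lambda_a'''=-2\mu(1-\mu^2)$, $\lambda_a''''=(6\mu^2-2)(1-\mu^2)$. So $\lambda_a(0)=\lambda_a'(0)=0$, $\lambda_a''(0)=v$, $\lambda_a'''(0)=-2av$, $|\lambda_a'''|\le2$, $|\lambda_a''''|\le4$, and \eqref{eq:taylor} follows.
\end{proof}

\subsection*{Stability}

\begin{proposition}\label{prop:stable}
Let $C_0\ge0$, $0<\gamma\le1$, $0\le\eta\le1$, $t=\gamma/\sigma^2$, and consider a stationary system with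
\begin{equation}\label{eq:H}
\chi\ge\gamma-\eta\gamma^2,\qquad\iota\le\frac{\gamma^2}{2\sigma^2}+C_0\gamma^3 .
\end{equation}
\begin{itemize}
\item[(a)] $A\le C\gamma$, $\ \|\tilde Y_0-BY_0\|\le C\gamma^{1/2}$, $\ \|m_0-vt\tilde Y_0\|\le C\gamma^{3/2}$, and $\|m_0-vtBY_0\|\le C\gamma^{3/2}$.
\item[(b)] For every $\tau>0$,
\[
\iota\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta\gamma^3}{\sigma^2}+\frac{\gamma^3}{2\sigma^4}\Big[\frac{2A}\gamma+\gamma\sum_{1\le k\le\tau/\gamma}\Gamma(k)^2\Big]-C_\tau\gamma^{7/2}.
\]
\end{itemize}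
\end{proposition}

\begin{proof}
\emph{The basic inequality.} Let $a=rX_{-1}$. Given $X_{-1}$ the mean of $X_0$ is $a$, and given $\mathcal G_0$ it is $a+m_0$, so $\iota=\mathbb E\,\delta_a(m_0)$. By \eqref{eq:dual} and \eqref{eq:H},
\begin{equation}\label{eq:m0}
\|m_0\|^2\le2\iota\le C\gamma^2 .
\end{equation}
In view of \eqref{eq:gain} we apply \eqref{eq:dual} with $z=tZ$; the factor $t$ maximizes $t\gamma-\frac{vB^2}2t^2$. With $m^*=\lambda_a'(tZ)$ and \eqref{eq:taylor},
\[
\iota\ge t\chi-\tfrac{vt^2}2\mathbb EZ^2-\tfrac{rvt^3}3\big|\mathbb E[X_{-1}Z^3]\big|-Ct^4+\tfrac12\|m_0-m^*\|^2 .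
\]
Insert \eqref{eq:Z2} and note that $t\chi-\frac{vB^2t^2}2=\frac{\gamma\chi}{\sigma^2}-\frac{\gamma^2}{2\sigma^2}\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta\gamma^3}{\sigma^2}$. This gives
\begin{equation}\label{eq:basic}
\iota\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta\gamma^3}{\sigma^2}+t^2A+\frac{vt^2}2\mathbb E\hat Y^2+\frac12\|m_0-m^*\|^2-C\gamma^3\big|\mathbb E[X_{-1}Z^3]\big|-C\gamma^4 .
\end{equation}
The cubic term, which comes from the skewness of the innovation, is a priori of the order $\gamma^3$ that we want to determine. We therefore use \eqref{eq:basic} twice.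

\emph{First pass: proof of \textup{(a)}.} Bound $|\mathbb E[X_{-1}Z^3]|$ by $8B^3$. With the upper bound on $\iota$, the three nonnegative terms of \eqref{eq:basic} are at most $C\gamma^3$:
\[
A\le C\gamma,\qquad\|\hat Y\|\le C\gamma^{1/2},\qquad\|m_0-m^*\|\le C\gamma^{3/2}.
\]
By \eqref{eq:taylor}, $|m^*-vt\tilde Y_0|\le|m^*-vtZ|+vt|\hat Y|\le4B^2t^2+vt|\hat Y|$, so $\|m_0-vt\tilde Y_0\|\le C\gamma^{3/2}$. Since $\tilde Y_0-BY_0=\sum_{j\ge1}r^j(Y_j-Y_0)$ and $\|Y_j-Y_0\|^2=2(1-\Gamma(j))$, the Cauchy--Schwarz inequality gives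
\[
\|\tilde Y_0-BY_0\|\le\sum_{j\ge1}r^j\sqrt{2(1-\Gamma(j))}\le\Big(\sum_{j\ge1}r^j\Big)^{1/2}(2A)^{1/2}\le C\gamma^{1/2}.
\]
The last bound in (a) follows by the triangle inequality.

\emph{Second pass: the cubic term is negligible.} We have $|Z^3-\tilde Y_0^3|\le|\hat Y|(Z^2+|Z\tilde Y_0|+\tilde Y_0^2)\le7B^2|\hat Y|$. The reproduction is only weakly correlated with the source: by \eqref{eq:innov}, \eqref{eq:tower}, stationarity and \eqref{eq:m0},
\[
\big|\mathbb E[X_{-1}\tilde Y_0^3]\big|=\Big|\sum_{k\ge0}r^k\,\mathbb E[m_{-1-k}\tilde Y_0^3]\Big|\le B\cdot B^3\|m_0\|\le C\gamma .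
\]
Hence $|\mathbb E[X_{-1}Z^3]|\le C(\gamma+\|\hat Y\|)\le C\gamma^{1/2}$, and the last two terms of \eqref{eq:basic} are at least $-C\gamma^{7/2}$.

\emph{A lower bound for $\mathbb E\hat Y^2$.} The variables $W_{-k}/\sqrt v$, $k\ge1$, are orthonormal functions of $X_{<0}$. So $\mathbb E[\hat YW_{-k}]=\mathbb E[\tilde Y_0W_{-k}]$, and Bessel's inequality gives $v\,\mathbb E\hat Y^2\ge\sum_{1\le k\le\tau/\gamma}(\mathbb E[\tilde Y_0W_{-k}])^2$. Part (a) holds at every index by stationarity, and it converts these coefficients into the covariance of $Y$. Uniformly in $k$,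
\[
\mathbb E[\tilde Y_0W_{-k}]=\mathbb E[\tilde Y_0m_{-k}]=vt\,\mathbb E[\tilde Y_0\tilde Y_{-k}]+O(\gamma^{3/2})=vtB^2\,\Gamma(k)+O(\gamma^{3/2})=\gamma\Gamma(k)+O(\gamma^{3/2}),
\]
where we used $|\mathbb E[\tilde Y_0\tilde Y_{-k}]-B^2\Gamma(k)|\le2B\|\tilde Y_0-BY_0\|$ and $vtB^2=\gamma$. Each square is at least $\gamma^2\Gamma(k)^2-C\gamma^{5/2}$ and there are at most $\tau/\gamma$ of them, so $v\,\mathbb E\hat Y^2\ge\gamma^2\sum_{1\le k\le\tau/\gamma}\Gamma(k)^2-C_\tau\gamma^{3/2}$. Insert this in \eqref{eq:basic}, with $t^2=\gamma^2/\sigma^4$, to obtain (b).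
\end{proof}

\subsection*{The variational problem}
The bracket in (b) combines lags of order $1$, through $A$, with lags of order $1/\gamma$. They are linked because $Y$ takes only the values $\pm1$: we have $1-\Gamma(j)=2\Pr(Y_0\ne Y_j)$, and $Y_0\ne Y_{j+k}$ implies $Y_0\ne Y_j$ or $Y_j\ne Y_{j+k}$, so
\begin{equation}\label{eq:subadd}
1-\Gamma(j+k)\le(1-\Gamma(j))+(1-\Gamma(k)),\qquad j,k\ge0 .
\end{equation}
Thus $1-\Gamma(Kj)\le K(1-\Gamma(j))$. The triangle inequality in $L^2$, which is what a real-valued process offers, gives only the factor $K^2$, useless for $K$ of order $1/\gamma$. In the limit the bracket is bounded below by the functional of the next lemma.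

\begin{lemma}\label{lem:variational}
Let $c:[0,\infty)\to\mathbb R$ be continuous with $c(0)=1$ and $\rho(c)=\sup_{u>0}\frac{1-c(u)}u<\infty$. Then
\[
\mathcal F(c)=\frac{T^2}3\rho(c)+\int_0^\infty c(u)^2du\ge\frac{2T}3,
\]
with equality only if $c=\Delta$ on $[0,\infty)$.
\end{lemma}

\begin{proof}
Let $\rho=\rho(c)$, so $c(u)\ge1-\rho u$. If $\rho\le0$, then $c\ge1$ and $\mathcal F(c)=\infty$. If $\rho>0$, then $c(u)^2\ge(1-\rho u)^2$ on $[0,1/\rho]$, so $\int_0^\infty c^2\ge\frac1{3\rho}$, and $T^2\rho+\frac1\rho\ge2T$ with equality only for $\rho=1/T$. If $\mathcal F(c)=\frac{2T}3$, then $\rho=1/T$ and $\int_0^\infty(c^2-\Delta^2)=0$ with a continuous nonnegative integrand. Hence $c^2=\Delta^2$, and $c\ge\Delta$ on $[0,T]$ gives $c=\Delta$.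
\end{proof}

For $c(u)=(1-u/\ell)_+$ we get $\frac12\mathcal F(c)=\frac{T^2}{6\ell}+\frac\ell6$, the loss found for the random-phase channels of Section~\ref{sec:upper}.

\begin{proposition}\label{prop:rigid}
Consider a sequence of stationary systems satisfying \eqref{eq:H} with parameters $\gamma_n\to0$, $\eta_n\to0$ and a fixed $C_0$, and let $e_n=\gamma_n^{-3}\big(\iota_n-\frac{\gamma_n^2}{2\sigma^2}\big)$.
\begin{itemize}
\item[(a)] $\liminf e_n\ge\frac T{3\sigma^4}$.
\item[(b)] If $\limsup e_n\le\frac T{3\sigma^4}$, then $\max_{0\le k\le\tau/\gamma_n}|\Gamma_n(k)-\Delta(\gamma_nk)|\to0$ for every $\tau>0$.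
\end{itemize}
\end{proposition}

\begin{proof}
Let $c_n$ be the piecewise linear function on $[0,\infty)$ with $c_n(\gamma_nk)=\Gamma_n(k)$, $k\ge0$. We claim that every subsequence has a further subsequence along which $c_n$ converges locally uniformly to a function $c$ as in Lemma~\ref{lem:variational}, and $\liminf e_n\ge\mathcal F(c)/(2\sigma^4)$. Applied to a subsequence along which $e_n$ tends to its lower limit, the claim gives (a). Under the hypothesis of (b) it gives $\mathcal F(c)\le\frac{2T}3$, so every such limit is $\Delta$ and the whole sequence $c_n$ converges to $\Delta$ locally uniformly, which contains (b).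

We drop the index $n$ from $\gamma,\Gamma,A,Y$. \emph{Compactness.} By Proposition~\ref{prop:stable}(a), $1-\Gamma(1)\le A/r\le C\gamma$; here $r>0$ is essential (for $r=0$ one would have $A=0$ and no control of $\Gamma$). Therefore
\[
|\Gamma(k+1)-\Gamma(k)|\le\mathbb E|Y_{k+1}-Y_k|=1-\Gamma(1)\le C\gamma,
\]
so the $c_n$ are bounded by $1$ and Lipschitz with a common constant. By the Arzel\`a--Ascoli theorem and a diagonal argument, a subsequence converges locally uniformly to a Lipschitz function $c$ with $c(0)=1$ and $c\le 1$, and $0\le\rho=\rho(c)<\infty$.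

\emph{Short lags.} Fix an integer $j\ge1$ and $u>0$, and let $K=\lfloor u/(\gamma j)\rfloor$, so that $K\gamma\to u/j$. By \eqref{eq:subadd},
\[
\frac{1-\Gamma(j)}\gamma\ge\frac{1-\Gamma(Kj)}{K\gamma}=\frac{1-c_n(\gamma Kj)}{K\gamma}\longrightarrow j\,\frac{1-c(u)}u .
\]
Taking the supremum over $u$, $\liminf\frac{1-\Gamma(j)}\gamma\ge j\rho$. Fatou's lemma for series with nonnegative terms and \eqref{eq:sums} give $\liminf\frac{2A}\gamma\ge2\rho\sum_{j\ge1}jr^j=\frac{T^2}3\rho$.

\emph{Long lags.} For fixed $\tau$, the sum $\gamma\sum_{1\le k\le\tau/\gamma}c_n(\gamma k)^2$ differs by at most $2\tau\sup_{[0,\tau]}|c_n-c|$ from a Riemann sum of $c^2$, so it tends to $\int_0^\tau c^2$. Proposition~\ref{prop:stable}(b) and $\eta_n\to0$ give $\liminf e_n\ge\frac1{2\sigma^4}\big[\frac{T^2}3\rho+\int_0^\tau c^2\big]$. Let $\tau\to\infty$.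
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
The upper bound is Proposition~\ref{prop:upper}. For the lower bound let $\gamma_n\downarrow0$ be any sequence and $D=\frac{1-\gamma_n}2$. Since $R_N(D)\to R(D)$, there is $N$ with $\ln2\cdot R_N(D)\le\mathsf R(\gamma_n)+\gamma_n^4$. Take the block scheme with $J=Y^N$ generated by an optimal channel for $R_N(D)$. Its stationary system has $\chi_n\ge\gamma_n$, and $\iota_n\le\mathsf R(\gamma_n)+\gamma_n^4$ by Lemma~\ref{lem:iota}. By Proposition~\ref{prop:upper}, \eqref{eq:H} holds for large $n$ with $\eta_n=0$ and a fixed $C_0$. Proposition~\ref{prop:rigid}(a) gives $\liminf\gamma_n^{-3}\big(\mathsf R(\gamma_n)-\frac{\gamma_n^2}{2\sigma^2}\big)\ge\frac T{3\sigma^4}$. The two forms of the coefficients agree because $1-r=2q$ and $\sigma^2=p/q$.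
\end{proof}

\section{Two-stage codes}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:sr}]
Suppose that the first assertion fails. Taking $\gamma_0=\eta=1/n$, we obtain sequences $\gamma\to0$, $\eta\to0$, $\kappa'\in\mathcal K$ (we suppress the index $n$) and two-stage codes $(f_1,f_2,g_1,g_2)$, of varying block lengths $N$, with the rates and distortions stated in the theorem for $(\gamma,\kappa',\eta)$. By compactness of $\mathcal K$ we may assume $\kappa'\to\kappa\in\mathcal K$; the limit is a non-integer greater than $1$. Put $\gamma_1=\gamma$, $\gamma_2=\kappa'\gamma$, $t_\nu=\gamma_\nu/\sigma^2$ and $\theta=t_1/t_2=1/\kappa'$. We show that $G_\kappa$ is positive definite, contradicting Lemma~\ref{lem:triangles}.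

\emph{Two systems on one space.} Take the block schemes with labels $J^{(1)}=f_1(X^N)$ and $J^{(2)}=(f_1(X^N),f_2(X^N))$ and decoders $g_1,g_2$, and build their stationary systems from the same $X$ and $\Phi$. An index $\nu\in\{1,2\}$ marks the objects of the two systems. Each $V_i^{(1)}$ is a fixed function of $V^{(2)}_i$, so all processes are jointly stationary and $\mathcal G_i^{(1)}\subset\mathcal G_i^{(2)}$. This inclusion is the only place where the two-stage structure enters.

\emph{Both covariances are triangles.} The labels take at most $2^{NR_1}$ and $2^{N(R_1+R_2)}$ values, so Lemma~\ref{lem:iota} and (F2) give $\iota_\nu\le\mathsf R(\gamma_\nu)+\eta\gamma^3\le\mathsf R(\gamma_\nu)+\eta\gamma_\nu^3$. The distortion bounds give $\chi_\nu\ge\gamma_\nu-2\eta\gamma^2\ge\gamma_\nu-2\eta\gamma_\nu^2$. By Proposition~\ref{prop:upper}, for large $n$ system $\nu$ satisfies \eqref{eq:H} with parameters $\gamma_\nu\to0$, $2\eta\to0$ and a fixed $C_0$, and it satisfies the hypothesis of Proposition~\ref{prop:rigid}(b).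 Fix $\tau>0$. For $|d|\le\tau/\gamma$ we have $|d|\le\tau\max\mathcal K/\gamma_2$ and $|\Delta(\kappa'\gamma d)-\Delta(\kappa\gamma d)|\le|\kappa'-\kappa|\tau/T$. As $\Gamma_\nu$ and $\Delta$ are even, uniformly in $|d|\le\tau/\gamma$,
\begin{equation}\label{eq:twotri}
\Gamma_1(d)=\Delta(\gamma d)+o(1),\qquad\Gamma_2(d)=\Delta(\kappa\gamma d)+o(1).
\end{equation}

\emph{The cross-covariance.} The sign $Y_k^{(1)}$ is measurable with respect to both $\mathcal G_0^{(1)}$ and $\mathcal G_0^{(2)}$, so for all $k\in\mathbb Z$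
\[
\mathbb E[Y_k^{(1)}m_0^{(2)}]=\mathbb E[Y_k^{(1)}W_0]=\mathbb E[Y_k^{(1)}m_0^{(1)}].
\]
By Proposition~\ref{prop:stable}(a), $\|m_0^{(\nu)}-vt_\nu BY_0^{(\nu)}\|\le C\gamma^{3/2}$. Hence $vt_2B\,\mathbb E[Y_k^{(1)}Y_0^{(2)}]=vt_1B\,\Gamma_1(k)+O(\gamma^{3/2})$, and division by $vt_2B\ge vB\gamma/\sigma^2$ gives, uniformly in $k\in\mathbb Z$,
\[
\mathbb E[Y_k^{(1)}Y_0^{(2)}]=\theta\,\Gamma_1(k)+O(\gamma^{1/2}).
\]

\emph{Positive definiteness.} Let $\zeta_k=Y_k^{(2)}-\theta Y_k^{(1)}$. By joint stationarity, each of the cross terms $\mathbb E[Y_k^{(1)}Y_l^{(2)}]$ and $\mathbb E[Y_l^{(1)}Y_k^{(2)}]$ equals $\theta\Gamma_1(k-l)+O(\gamma^{1/2})$. Therefore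
\[
\mathbb E[\zeta_k\zeta_l]=\Gamma_2(k-l)-2\theta^2\Gamma_1(k-l)+\theta^2\Gamma_1(k-l)+O(\gamma^{1/2})=\Gamma_2(k-l)-\theta^2\Gamma_1(k-l)+O(\gamma^{1/2}).
\]
Given finitely many $x_j\in\mathbb R$ and $a_j\in\mathbb C$, let $k_j=\lfloor x_j/\gamma\rfloor$, so that $\gamma(k_j-k_l)\to x_j-x_l$. By \eqref{eq:twotri} with $\tau>\max_{j,l}|x_j-x_l|$, by $\theta\to1/\kappa$ and by continuity of $\Delta$, we get $\mathbb E[\zeta_{k_j}\zeta_{k_l}]\to G_\kappa(x_j-x_l)$, and so
\[
\sum_{j,l}a_j\bar a_l\,G_\kappa(x_j-x_l)=\lim\ \mathbb E\Big|\sum_ja_j\zeta_{k_j}\Big|^2\ge0 .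
\]
This contradicts Lemma~\ref{lem:triangles} and proves the first assertion; the others were derived from it in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}[Scope]\label{rem:scope}
Theorem~\ref{thm:sr} covers all non-integer ratios $\kappa=\frac{1-2D_2}{1-2D_1}$ near $D=1/2$. For an integer $\kappa\ge2$ the spectral condition \eqref{eq:spectral} holds: with $u=\omega T/(2\kappa)$ its right side is $\frac T{\kappa^4u^2}\big(\kappa^3\sin^2u-\sin^2\kappa u\big)$, and $|\sin\kappa u|\le\kappa|\sin u|$. So the argument does not decide those pairs, nor does it decide pairs away from $1/2$. The question whether the source is SR at every pair is settled in the negative for every $p\in(1/2,1)$.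
\end{remark}

\begin{thebibliography}{9}
\bibitem{SR} \emph{On Successive Refinement of the Binary Symmetric Markov Source}, \texttt{https://dominoweb.draco.res.ibm.com/reports/rc22241.pdf}.
\end{thebibliography}
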